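\title{A non-graded normal surface singularity whose Auslander module is its module of Zariski differentials}

\begin{abstract}
Let $k$ be an algebraically closed field of characteristic $0$ and let $(R,\mathfrak m)$ be a complete normal nonregular two-dimensional local analytic $k$-algebra with residue field $k$. Two reflexive modules of rank two are attached to $R$: the Auslander module $A$, which is the middle term of the nontrivial extension $0\to\omega_R\to A\to R\to k\to0$, and the module $D_k(R)^{**}$ of Zariski differentials. It has been conjectured that $A\cong D_k(R)^{**}$ if and only if $R$ is the completion of a positively graded algebra. We show that $A\cong D_k(R)^{**}$ holds exactly when some derivation of $R$ maps $D_k(R)^{**}$ onto $\mathfrak m$, and that the Euler derivation does so when $R$ is graded. We then show that the converse fails over every such field $k$. The counterexample is glued from two formal charts along the curve $v^3=u^{3r+1}-1$, $r\ge2$; every derivation of it raises a separated filtration, which excludes a grading.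
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic $0$, and an \emph{analytic $k$-algebra} is a quotient of a power series ring $k[[z_1,\dots,z_N]]$. Let $(R,\mathfrak m)$ be a complete two-dimensional integrally closed nonregular local analytic $k$-algebra with residue field $k$; in particular $R$ is a domain. We call such a ring a \emph{normal surface singularity}. Put $(-)^*=\operatorname{Hom}_R(-,R)$ and $U=\operatorname{Spec}R\setminus\{\mathfrak m\}$.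

\subsection*{The Auslander module}
Being normal of dimension two, $R$ is Cohen--Macaulay and has a dualizing module $\omega_R$, with $\operatorname{Ext}^2_R(k,\omega_R)\cong k$. Consider exact sequences
\begin{equation}\label{eq:fund}
0\to\omega_R\to A\to R\to R/\mathfrak m\to0 .
\end{equation}
Such a sequence is an extension $0\to\omega_R\to A\to\mathfrak m\to0$ spliced with $0\to\mathfrak m\to R\to k\to0$, and its class in $\operatorname{Ext}^2_R(k,\omega_R)$ is the image of the class of that extension under the connecting map $\operatorname{Ext}^1_R(\mathfrak m,\omega_R)\to\operatorname{Ext}^2_R(k,\omega_R)$. This map is bijective because $\operatorname{Ext}^i_R(R,\omega_R)=0$ for $i>0$. Two nonzero classes differ by a factor in $k^\times$, which can be absorbed into the map $\omega_R\to A$. So all sequences \eqref{eq:fund} with nonzero class are isomorphic. Their middle module $A$, which is reflexive, is the \emph{Auslander module} of $R$.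

\subsection*{Zariski differentials}
If $R=k[[z_1,\dots,z_N]]/I$, the universally finite module of differentials is
\[
D_k(R)=\bigoplus_{i=1}^N R\,dz_i\Big/\Big(\sum_i\frac{\partial f}{\partial z_i}\,dz_i\ :\ f\in I\Big).
\]
It is universal for $k$-derivations of $R$ into finitely generated modules, so $D_k(R)^*=\operatorname{Der}_k(R)$. Its bidual $D_k(R)^{**}$ is the module of \emph{Zariski differentials}. On $U$ both $A$ and $D_k(R)^{**}$ are vector bundles of rank two with determinant $\omega_R$: for $A$ this is visible in \eqref{eq:fund}, and for $D_k(R)^{**}$ it follows from Lemmas \ref{lem:free} and \ref{lem:omega} below. It is natural to ask when the two modules agree.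

\subsection*{The conjecture}
All definitions make sense for the regular ring $R=k[[a,b]]$, and there the answer is visible. The module $D=D_k(R)$ is free on $da,db$, and $\omega_R\cong\bigwedge^2D$. Contraction with the Euler derivation $\varepsilon=a\partial_a+b\partial_b$ gives the Koszul complex
\[
0\to\textstyle\bigwedge^2D\to D\to R\to k\to0,\qquad da\wedge db\mapsto a\,db-b\,da,\quad da\mapsto a,\quad db\mapsto b .
\]
It is exact, and its class is nonzero since $\mathfrak m$ is not free and hence not a direct summand of $D$. So $A\cong D$, and the isomorphism comes from the Euler derivation.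

Call $R$ \emph{graded} if it is isomorphic as a $k$-algebra to the completion, at the irrelevant maximal ideal, of a finitely generated $k$-algebra $S=\bigoplus_{i\ge0}S_i$ with $S_0=k$. Such a ring has an Euler derivation, multiplication by $i$ on $S_i$, and one expects the same picture. Conversely, an isomorphism $A\cong D_k(R)^{**}$ composed with $A\to R$ yields a derivation $\theta$. For $k[[a,b]]$ the condition $\theta(D)=(\theta a,\theta b)=\mathfrak m$ says that $\theta$ acts invertibly on $\mathfrak m/\mathfrak m^2$, as $\varepsilon$ does. One would guess that in general $\theta$ resembles an Euler derivation closely enough to produce a grading. The following conjecture is posed in \cite{ass}.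

\begin{quote}
\textbf{Conjecture.} Let $R$ be a normal surface singularity over $k$. Then $A\cong D_k(R)^{**}$ as $R$-modules if and only if $R$ is graded.
\end{quote}

For $\theta\in\operatorname{Der}_k(R)=D_k(R)^*$ let $\theta^{**}\colon D_k(R)^{**}\to R^{**}=R$ be its extension to the bidual; explicitly $\theta^{**}(\xi)=\xi(\theta)$.

\begin{theorem}\label{thm:criterion}
Let $R$ be a normal surface singularity over $k$.
\begin{enumerate}
\item[(1)] $A\cong D_k(R)^{**}$ if and only if some $\theta\in\operatorname{Der}_k(R)$ satisfies $\theta^{**}(D_k(R)^{**})=\mathfrak m$.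
\item[(2)] If $R$ is graded, then $A\cong D_k(R)^{**}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:counter}
Let $r\ge2$. The ring $R$ constructed in Section~\ref{sec:construction} is a complete two-dimensional normal nonregular local analytic $k$-algebra with residue field $k$ such that $A\cong D_k(R)^{**}$, but $R$ is not graded. Moreover, $R$ has a filtration by ideals $\mathfrak m=F^1\supseteq F^2\supseteq\cdots$ with $\bigcap_nF^n=0$ and $\delta(F^n)\subseteq F^{n+1}$ for every $\delta\in\operatorname{Der}_k(R)$ and all $n\ge1$.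
\end{theorem}

So one half of the conjecture holds, and the other half fails over every algebraically closed field of characteristic $0$. The last statement of Theorem~\ref{thm:counter} shows where the guess goes wrong. Let $n$ be the largest integer with $\mathfrak m=F^n$. Every derivation $\theta$ of the ring in Theorem~\ref{thm:counter} satisfies $\theta(D_k(R))\subseteq F^{n+1}\subsetneq\mathfrak m$. The equality $\theta^{**}(D_k(R)^{**})=\mathfrak m$ is achieved by Zariski differentials that do not come from $D_k(R)$, and these impose no condition on the linear part of $\theta$.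

Theorem~\ref{thm:criterion} is proved in Sections \ref{sec:criterion} and \ref{sec:graded}. Section~\ref{sec:model} derives the shape of the counterexample from a model computed by hand, and Sections \ref{sec:construction}--\ref{sec:image} construct the ring and prove Theorem~\ref{thm:counter}.

\section{A criterion in terms of derivations}\label{sec:criterion}

In this section $R$ is a complete normal two-dimensional local analytic $k$-algebra with residue field $k$; whether $R$ is regular plays no role. Write $D=D_k(R)$ and $K=\operatorname{Frac}R$.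

\subsection*{Derivations into finite modules}
Let $\delta\colon R\to M$ be a $k$-derivation into a finitely generated module. The Leibniz rule gives $\delta(\mathfrak m^{n+1})\subseteq\mathfrak m^nM$, so $\delta$ is continuous. As $M$ is $\mathfrak m$-adically separated, the chain rule $\delta(g(f_1,\dots,f_l))=\sum_ig_{z_i}(f_1,\dots,f_l)\,\delta f_i$ passes from polynomials $g$ to power series $g$, for $f_i\in\mathfrak m$. Hence $\delta$ factors uniquely through $d\colon R\to D$.

\subsection*{Reflexive modules}
We use the following standard facts on finitely generated modules over the normal two-dimensional ring $R$. A dual module is reflexive, and a nonzero module is reflexive if and only if it has depth $2$. A reflexive module $M$ equals $\bigcap_{\mathfrak q}M_{\mathfrak q}\subseteq M\otimes K$, the intersection over the primes of height $1$; so $M=\Gamma(U,\widetilde M)$, and reflexive modules that are isomorphic on $U$ are isomorphic. If $M|_U$ is locally free, then $M\to M^{**}$ is an isomorphism on $U$, so its cokernel is killed by a power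 of $\mathfrak m$. Finally, the kernel $L$ of a map from a reflexive module $M$ to a torsion-free module $N$ is reflexive: $L^{**}$ embeds in $M^{**}=M$, and its image in $N$ is a quotient of the torsion module $L^{**}/L$, hence zero.

Fix a Noether normalization $R_0=k[[a,b]]\subseteq R$, so that $R$ is a finite $R_0$-module, and put $K_0=\operatorname{Frac}R_0$. The extension $K/K_0$ is separable because $\operatorname{char}k=0$.

\begin{lemma}\label{lem:free}
$D|_U$ is locally free of rank $2$, and $da,db$ form a basis of $D\otimes K$.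
\end{lemma}

\begin{proof}
Let $z\in R$ have minimal polynomial $g$ over $K_0$. Its coefficients lie in $R_0$, since $R_0$ is normal, and their differentials lie in $R\,da+R\,db$ by the chain rule. So $d(g(z))=0$ gives $g'(z)\,dz\in R\,da+R\,db$ with $g'(z)\ne0$, and $da,db$ span $D\otimes K$. The derivations $\partial_a,\partial_b$ of $K_0$ extend to $K$. Since $R$ is finite over $R_0$ and $K=R\otimes_{R_0}K_0$, there is $0\ne h\in R_0$ such that $h\partial_a$ and $h\partial_b$ map $R$ to $R$. They define elements of $D^*$ whose values on $(da,db)$ are $(h,0)$ and $(0,h)$, so $da,db$ are independent.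

Let $\mathfrak q$ be a prime of height $1$ with residue field $\kappa$. The presentation of $D$ gives $D_k(R/\mathfrak q)=D/(\mathfrak qD+R\,d\mathfrak q)$. The domain $R/\mathfrak q$ is finite over some $k[[c]]$, and the first argument above shows that $dc$ spans $D_k(R/\mathfrak q)\otimes\kappa$. The map $f\mapsto df$ is linear from $\mathfrak q/\mathfrak q^2$ to $D/\mathfrak qD$, and $\dim_\kappa(\mathfrak q/\mathfrak q^2)\otimes\kappa=1$ because $R_{\mathfrak q}$ is a discrete valuation ring. So $\dim_\kappa D\otimes\kappa\le2$. Thus $D_{\mathfrak q}$ is generated by two elements and has rank $2$ over a domain; hence it is free.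
\end{proof}

\begin{lemma}\label{lem:omega}
$\omega_R\cong(\bigwedge^2D)^{**}$.
\end{lemma}

\begin{proof}
We realize both modules inside $K$ and compare them at primes of height $1$. Recall that $\omega_R\cong\operatorname{Hom}_{R_0}(R,R_0)$; this module has depth $2$, so it is reflexive. The trace form of $K/K_0$ is nondegenerate and identifies it with $\mathcal C=\{c\in K:\operatorname{Tr}(cR)\subseteq R_0\}$. Write $(\bigwedge^2D)^{**}=\mathcal N\,da\wedge db$ with $\mathcal N\subseteq K$. It suffices to show $\mathcal N_{\mathfrak q}=\mathcal C_{\mathfrak q}$ for each prime $\mathfrak q$ of height $1$. Let $\mathfrak p=\mathfrak q\cap R_0$, again of height $1$, let $\pi$ be a uniformizer of $R_{\mathfrak q}$, and let $l$ be the length of $(\Omega_{R/R_0})_{\mathfrak q}$. We show that both sides equal $\pi^{-l}R_{\mathfrak q}$.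

A $k$-derivation of $R$ into a finite module kills $R_0$ if and only if it kills $a$ and $b$. Since $\Omega_{R/R_0}$ is finitely generated, $\Omega_{R/R_0}=D/(da,db)$. Let $e_1,e_2$ be a basis of $D_{\mathfrak q}$ and $da\wedge db=\Delta\,e_1\wedge e_2$. Then $\mathcal N_{\mathfrak q}=\Delta^{-1}R_{\mathfrak q}$, and by elementary divisors the valuation of $\Delta$ is the length of $D_{\mathfrak q}/(da,db)$, which is $l$.

Let $\mathcal O$ be the completion of $(R_0)_{\mathfrak p}$. Then $R\otimes_{R_0}\mathcal O=\prod_{\mathfrak q'\mid\mathfrak p}\widehat R_{\mathfrak q'}$, the trace form is the orthogonal sum of the trace forms of the factors, and $\operatorname{Hom}_{R_0}(R,R_0)$ commutes with the flat base change to $\mathcal O$. So $\mathcal C\widehat R_{\mathfrak q}$ is the trace dual of $\widehat R_{\mathfrak q}$ over $\mathcal O$; likewise $\Omega_{\widehat R_{\mathfrak q}/\mathcal O}=\Omega_{R/R_0}\otimes_R\widehat R_{\mathfrak q}$ has length $l$. Next, $\widehat R_{\mathfrak q}$ is generated by one element over $\mathcal O$. Let $\xi$ lift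 a primitive element of the residue field extension, which is separable, and let $h$ be a monic lift of its minimal polynomial. Then $h'(\xi)$ is a unit and $h(\xi+\pi)\equiv h(\xi)+\pi h'(\xi)$ modulo $\pi^2$, so after replacing $\xi$ by $\xi+\pi$ if necessary, $h(\xi)$ is a uniformizer. The products $\xi^ih(\xi)^j$ span $\widehat R_{\mathfrak q}$ modulo the maximal ideal of $\mathcal O$, so $\widehat R_{\mathfrak q}=\mathcal O[\xi]$ by Nakayama's lemma. Let $g$ be the minimal polynomial of $\xi$, monic of degree $n$ with coefficients in $\mathcal O$. Euler's formula says that $\operatorname{Tr}(\xi^i/g'(\xi))$ is $0$ for $0\le i\le n-2$ and $1$ for $i=n-1$. Hence the matrix $(\operatorname{Tr}(\xi^{i+j}/g'(\xi)))_{0\le i,j<n}$ is invertible over $\mathcal O$, and the trace dual is $g'(\xi)^{-1}\widehat R_{\mathfrak q}$. Since $\Omega_{\widehat R_{\mathfrak q}/\mathcal O}=\widehat R_{\mathfrak q}/(g'(\xi))$, the valuation of $g'(\xi)$ is $l$.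
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(1)]
Suppose $A\cong D^{**}$. Composing with $A\to R$ gives $\phi\colon D^{**}\to R$ with image $\mathfrak m$. Let $\theta\in D^*$ be the composite $D\to D^{**}\to R$. The maps $\phi$ and $\theta^{**}$ agree on the image of $D$, whose cokernel in $D^{**}$ is torsion, and $R$ is torsion-free. So $\phi=\theta^{**}$.

Conversely, suppose $\theta^{**}(D^{**})=\mathfrak m$ and let $L=\ker\theta^{**}$, a reflexive module. By Lemma~\ref{lem:free}, on $U$ there is an exact sequence of vector bundles $0\to L|_U\to D|_U\to\mathcal O_U\to0$, so $L|_U\cong\bigwedge^2D|_U$. Hence $L\cong(\bigwedge^2D)^{**}\cong\omega_R$ by Lemma~\ref{lem:omega}, and we obtain an exact sequence $0\to\omega_R\to D^{**}\to R\to k\to0$. If its class were zero, then $0\to\omega_R\to D^{**}\to\mathfrak m\to0$ would split, and $\mathfrak m$ would be a direct summand of a reflexive module, hence reflexive. But $\mathfrak m^{**}=\Gamma(U,\mathcal O_U)=R\ne\mathfrak m$. So the class is nonzero and $D^{**}\cong A$.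
\end{proof}

The image of $\theta^{**}$ is an ideal, so the criterion consists of two conditions: the image contains $\mathfrak m$, and it does not contain $1$. In both cases treated below, the second condition is a consequence of the residue theorem on a curve.

\section{The graded case}\label{sec:graded}

Let $R$ be the completion of $S=\bigoplus_{i\ge0}S_i$ at $\mathfrak n=\bigoplus_{i>0}S_i$. If $S$ is generated in degrees at most $e$, then $S_{\ge je}\subseteq\mathfrak n^j\subseteq S_{\ge j}$. Hence $R=\prod_iS_i$, and $M\otimes_SR=\prod_jM_j$ for every finitely generated graded module $M$. The \emph{Euler derivation} $\varepsilon$, multiplication by $i$ on $S_i$, preserves each $\mathfrak n^j$ and extends to $R$. The subring $S\subseteq R$ is a domain of dimension $2$. The ring $S_{\mathfrak n}$ is normal: if $f/h\in\operatorname{Frac}S$ is integral over $S_{\mathfrak n}$, then $f\in hR\cap S_{\mathfrak n}=hS_{\mathfrak n}$ by faithful flatness.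

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(2)]
We show $\varepsilon^{**}(D^{**})=\mathfrak m$ and apply part (1). If $f$ is homogeneous of degree $n>0$, then $\varepsilon^{**}(df)=nf$, and such $f$ generate $\mathfrak m$. It remains to exclude $1$ from the image. For a polynomial ring this is immediate, since $\Omega_{S/k}$ is then free on generators of positive degree; in general the bidual is not controlled by the generators $dz_i$, and we argue on $\operatorname{Proj}S$.

\emph{Reduction to degree zero.} If $S=k[z]/I$, then $R=k[[z]]/Ik[[z]]$, and the presentations show $D=\Omega_{S/k}\otimes_SR$. Let $M$ be the bidual of $\Omega_{S/k}$ over $S$, a finitely generated graded module. By flatness $D^{**}=M\otimes_SR=\prod_jM_j$, and contraction $i_\varepsilon$ with $\varepsilon$ preserves degrees. If $1$ is in the image, there is $\gamma_0\in M_0$ with $i_\varepsilon\gamma_0=1$. Assume this.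

\emph{The curve.} Let $\Gamma=\operatorname{Proj}S$, an integral projective curve. Its closed points $c$ correspond to the homogeneous primes $\mathfrak q_c$ of height $1$. As $\mathfrak q_c\subseteq\mathfrak n$, the ring $S_{\mathfrak q_c}$ is a discrete valuation ring; let $v_c$ be its valuation. We claim $\mathcal O_{\Gamma,c}=S_{\mathfrak q_c}\cap k(\Gamma)$. Let $a,b\in S$ be homogeneous of the same degree with $a/b\in S_{\mathfrak q_c}$. Then $ha\in bS$ for some $h\notin\mathfrak q_c$. Since $a$ and $bS$ are homogeneous, every homogeneous component $h_i$ of $h$ satisfies $h_ia\in bS$, and some $h_i\notin\mathfrak q_c$. Writing $h_ia=bh'$ with $h'$ of degree $i$ gives $a/b=h'/h_i\in\mathcal O_{\Gamma,c}$. So $\mathcal O_{\Gamma,c}$ is the valuation ring of $v_c|_{k(\Gamma)}$, and it is not a field. Hence $\Gamma$ is smooth and $v_c|_{k(\Gamma)}=e_c\operatorname{ord}_c$ with an integer $e_c\ge1$.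

\emph{A form on the curve.} Inverting all nonzero homogeneous elements of $S$ gives $k(\Gamma)[T,T^{-1}]$ with $\deg T=N>0$. Its module of differentials is free on $dz$ and $dT/T$, for any $z\in k(\Gamma)\setminus k$; being free, it is the localization of $M$ as well as of $\Omega_{S/k}$. We have $i_\varepsilon dz=0$ and $i_\varepsilon(dT/T)=N$. Choose $0\ne f\in S_n$ with $n>0$ and put
\[
\eta=\gamma_0-\frac1n\frac{df}f .
\]
Then $\eta$ has degree $0$, so $\eta\in k(\Gamma)\,dz+k(\Gamma)\,dT/T$, and $i_\varepsilon\eta=1-1=0$, so $\eta\in k(\Gamma)\,dz$ is a rational $1$-form on $\Gamma$.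

\emph{Its residues.} Fix $c$, put $\mathfrak q=\mathfrak q_c$, $\kappa=\kappa(\mathfrak q)$, $\Omega=\Omega_{S_{\mathfrak q}/k}$, and let $\pi$ be a uniformizer of $S_{\mathfrak q}$. The sequence $\kappa\,d\pi\to\Omega\otimes\kappa\to\Omega_{\kappa/k}\to0$ is exact, $\dim_\kappa\Omega_{\kappa/k}=1$ and $\Omega$ has rank $2$, both because these numbers are transcendence degrees in characteristic $0$. Therefore $\dim_\kappa\Omega\otimes\kappa=2$, the module $\Omega$ is free, and it has a basis $d\pi,\epsilon$. Let $\Omega(\log)$ be the free module on $d\pi/\pi,\epsilon$, and let $\operatorname{res}\colon\Omega(\log)\to\kappa$ send $h_1\,d\pi/\pi+h_2\epsilon$ to $h_1\bmod\pi$. Its kernel is $\Omega$. Writing $0\ne h\in\operatorname{Frac}S$ as a unit times $\pi^{v_c(h)}$ shows $dh/h\in\Omega(\log)$ with $\operatorname{res}(dh/h)=v_c(h)$. Since $\gamma_0\in M_{\mathfrak q}=\Omega$, we get $\eta\in\Omega(\log)$ and $\operatorname{res}\eta=-v_c(f)/n$. Write $\eta=h\,dz/z$ with $h\in k(\Gamma)$ and $z\in k(\Gamma)$ a uniformizer at $c$. The element $dz/z$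 has residue $e_c\ne0$, so it does not lie in $\pi\Omega(\log)$; hence $h\,dz/z\in\Omega(\log)$ forces $v_c(h)\ge0$, that is, $h\in\mathcal O_{\Gamma,c}$. Thus $\eta$ has at most a simple pole at $c$, and
\[
e_c\operatorname{Res}_c\eta=e_c\,h(c)=\operatorname{res}\eta=-v_c(f)/n .
\]
The residue theorem on $\Gamma$ gives $\sum_cv_c(f)/(ne_c)=0$ in $k$, hence in $\mathbb Q$ as $\operatorname{char}k=0$. All terms are nonnegative, and some term is positive because the minimal primes of the homogeneous nonunit $f\ne0$ are homogeneous of height $1$. This is a contradiction.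
\end{proof}

\section{The model: a vector field tangent to a curve at one point}\label{sec:model}

We want a derivation $\theta$ that meets the criterion of Theorem~\ref{thm:criterion}(1) and raises a filtration. This section explains where the formulas of the construction come from; the later proofs do not depend on it.

\subsection*{The cone over a pointed curve}
Let $C$ be a smooth projective curve, $p\in C$, $C^\circ=C\setminus p$, and $y$ a uniformizer at $p$. Let $L(np)=H^0(C,\mathcal O(np))$ be the space of functions regular on $C^\circ$ with pole order at most $n$ at $p$, and let $S_C=\bigoplus_nL(np)T^n$. Put $x=T$ and $t=-x/(2y)$. Then $\sum F_nx^n=\sum(-2y)^nF_nt^n$, so $S_C$ consists of the polynomials in $x$ over $\mathcal O(C^\circ)$ whose coefficients with respect to $t$ are regular at $p$. These are the functions on a surface with two charts, in which $C$ is the curve $x=0$, respectively $t=0$. The Euler derivation is $\varepsilon=x\partial_x=t\partial_t$, and the simplest derivation that raises degrees is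
\[
T\varepsilon=x^2\partial_x=-2yt^2\partial_t .
\]
It fails the criterion, since its values lie in the principal ideal $(T)$. Geometrically, it vanishes not only on $C$ but also on the fiber $y=0$ over $p$.

\subsection*{Tilting the field at $p$}
Replace the second chart by one with coordinates $(s,t)$ and the field
\[
\theta_0=t^2(\partial_s-2s\,\partial_t).
\]
It acts on $t$ as $T\varepsilon$ does, with $s$ in place of $y$, but it vanishes only on $t=0$. It kills $s^2+t$, so its orbits are the parabolas of Figure~\ref{fig:parabolas}. In the first chart we keep the fibers $y=\text{const}$ as orbits; so on the overlap we must glue by $y^2=s^2+t$, that is, $s=\sqrt{y^2-t}=y-t/(2y)-\cdots$. In the coordinates $(y,t)$ the field is $\theta_0=-2st^2\partial_t$.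

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2,yscale=1.6]
\draw[very thick] (-1.5,0) -- (1.5,0) node[right] {$C\colon t=0$};
\draw[->,gray] (0,-0.8) -- (0,1.05) node[left] {$t$};
\draw (-1.2,-0.64) parabola bend (0,0.8) (1.2,-0.64);
\draw (-1,-0.6) parabola bend (0,0.4) (1,-0.6);
\draw[very thick,dashed] (-0.8,-0.64) parabola bend (0,0) (0.8,-0.64);
\draw (-0.5,-0.65) parabola bend (0,-0.4) (0.5,-0.65);
\fill (0,0) ellipse (0.025 and 0.035) node[above right] {$p$};
\end{tikzpicture}
\caption{The curves $s^2+t=\text{const}$, orbits of $\theta_0=t^2(\partial_s-2s\,\partial_t)$, in the $(s,t)$-plane. They cross the curve $C$, the line $t=0$, transversally, except for the dashed one, which is tangent to $C$ at $p=(0,0)$.}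
\label{fig:parabolas}
\end{figure}

\subsection*{Matching the time along the orbits}
We need a fiber coordinate $x=-2yt(1+\cdots)$ in which the field has coefficients regular on $C^\circ$. Along a fiber the field is determined by the form $dt/\theta_0(t)$, which takes the value $1$ on it. The binomial series gives
\begin{equation}\label{eq:binomial}
\frac1s=\frac1y+\frac t{2y^3}+\frac{3t^2}{8y^5}+\frac{5t^3}{16y^7}+\cdots,\qquad\text{so}\qquad
\frac{dt}{\theta_0(t)}=\Big(-\frac1{2y}\,t^{-2}-\frac1{4y^3}\,t^{-1}-\cdots\Big)dt .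
\end{equation}
The coefficient of $dt/t$ does not change when $t$ is replaced by $x$. So the field cannot be $x^2\partial_x$, whose form $dx/x^2$ has no such term. The next choice is $\frac{x^2}{1+\rho x}\partial_x$, with form $(x^{-2}+\rho x^{-1})dx$, where $\rho\in\mathcal O(C^\circ)$ should equal $-1/(4y^3)$. Thus $C$ must carry a function with a triple pole at $p$ and no other pole. An approximate equality suffices: dividing $\theta_0$ by a unit $w=1+w_1t+\cdots$ of the second chart changes the coefficient of $dt/t$ by $-w_1/(2y)$.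

With this correction let $Q\,dt$ be the form in the second chart, $Q=-\frac1{2y}t^{-2}+\rho t^{-1}+\sum n\tau_nt^{n-1}$. Integrating $(x^{-2}+\rho x^{-1})dx=Q\,dt$ along the fibers gives
\[
-\frac1x+\rho\log\frac x{-2yt}=\frac1{2yt}+\sum_{n\ge1}\tau_nt^n-\psi ,
\]
where the constant of integration $\psi$ is an arbitrary function on the overlap. It enters the gluing at first order, $x=-2yt(1+2y\psi t+\cdots)$, and it is the freedom we exploit. We take $\psi=y^{-5}+y^3$. The pole $y^{-5}$ obstructs all functions that vanish on $C$ to order exactly $1$, $2$ or $3$, provided no function in $\mathcal O(C^\circ)$ has pole order $5$ or $5+3=8$ at $p$ (Section~\ref{sec:gap}). This gap excludes a grading (Section~\ref{sec:raise}) and puts $\mathfrak m$ into the image of $\theta^{**}$. The term $y^3$ pairs with $\rho\approx-y^{-3}/4$ to a nonzero residue, which keeps $1$ out of the image (Section~\ref{sec:image}). So we need a pointed curve on which $3$ is a pole order and $5,8$ are not.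

\section{Construction of the ring and the derivation}\label{sec:construction}

\subsection*{The curve}
Fix $r\ge2$ and put $\mu=3r+1\ge7$. The affine curve $v^3=u^\mu-1$ is irreducible, since $u^\mu-1$ is not a cube in $k(u)$, and smooth, since the partial derivatives $3v^2$ and $\mu u^{\mu-1}$ vanish together only at $(0,0)$, which is not on the curve. Let $C$ be its smooth projective model. At a point at infinity $3\operatorname{ord}v=\mu\operatorname{ord}u<0$, and $\gcd(3,\mu)=1$ forces $3\mid\operatorname{ord}u$. As $u$ has degree $3$ on $C$, there is one point $p$ at infinity, with $\operatorname{ord}_pu=-3$ and $\operatorname{ord}_pv=-\mu$. Put $C^\circ=C\setminus p$. The ring $\mathcal O(C^\circ)=k[u,v]$ has the basis $u^iv^j$ ($i\ge0$, $0\le j\le2$), whose pole orders $3i+\mu j$ are pairwise distinct because $\mu j\equiv j\pmod3$. So the pole orders at $p$ of nonzero elements of $\mathcal O(C^\circ)$ form the semigroup $H=\langle3,\mu\rangle$, and $L(np)$ has the basis $u^iv^j$ with $3i+\mu j\le n$, $j\le2$. Elements of $H$ congruent to $2$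 modulo $3$ are at least $2\mu\ge14$, hence
\begin{equation}\label{eq:gaps}
5\notin H,\qquad8\notin H .
\end{equation}
For $r=2$, for instance, the positive integers outside $H=\langle3,7\rangle$ are $1,2,4,5,8,11$.

From $3v^2dv=\mu u^{\mu-1}du$ we get the form
\[
\zeta=\frac{du}{v^2}=\frac{3\,dv}{\mu u^{\mu-1}} .
\]
Where $v\ne0$ the form $du$ generates $\Omega_{C^\circ}$, and where $u\ne0$ the form $dv$ does; so $\zeta$ generates $\Omega_{C^\circ}$. Its order at $p$ is $-4+2\mu=6r-2$, so $C$ has genus $g=3r$. For $F\in\mathcal O(C^\circ)$ write $dF=\partial F\cdot\zeta$ with $\partial F\in\mathcal O(C^\circ)$.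

The function $y=u^r/v$ is a uniformizer at $p$, and
\begin{equation}\label{eq:y3}
y^{-3}=\frac{u^{3r+1}-1}{u^{3r}}=u-u^{-3r} .
\end{equation}
Let $V$ be the complement in $C$ of the points of $C^\circ$ where $u=0$, $v=0$ or $u^\mu=-3r$, and let $W=V\setminus p=V\cap C^\circ$. Then $V$ is affine, $C=C^\circ\cup V$, we have $y,u^{-1}\in\mathcal O(V)$, and $u,v,y$ are units of $\mathcal O(W)$. Differentiating \eqref{eq:y3} gives $-3y^{-4}dy=(1+3ru^{-\mu})\,du$, and $1+3ru^{-\mu}$ is a unit on $W$; so $dy$ generates $\Omega_W$, and also $\Omega_V$. Write $\zeta=\lambda\,dy$; then $\lambda\in\mathcal O(W)^\times$ and $\operatorname{ord}_p\lambda=6r-2$. Let $\varphi'=d\varphi/dy$; this derivation preserves $\mathcal O(V)$ and $\mathcal O(W)$. Let $\nabla=\frac1{2y}\frac d{dy}$, a derivation of $\mathcal O(W)$ with $\nabla(y^2)=1$. The symbol $O(y^n)$ denotes an element of $\mathcal O(W)\subseteq k((y))$ of order at least $n$ at $p$; thus $u^{-3r}=O(y^{9r})$. Put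
\[
\rho=-\tfrac14u\in\mathcal O(C^\circ),\qquad w_1=\tfrac12yu^{-3r}\in\mathcal O(V),\qquad\psi=y^{-5}+y^3\in\mathcal O(W).
\]
By \eqref{eq:y3},
\begin{equation}\label{eq:rho}
\rho=-\frac1{4y^3}-\frac{w_1}{2y}=-\frac1{4y^3}+O(y^{9r}).
\end{equation}

\subsection*{The chart at $p$}
Let $B=\mathcal O(W)[[t]]$, a domain. Let $\partial_y$ and $\nabla$ act on $B$ through the coefficients. To replace $y$ by $\sqrt{y^2-t}$ in all functions on $V$ at once, we use the Taylor expansion with respect to $y^2$:
\[
\sigma=\exp(-t\nabla)=\sum_{n\ge0}\frac{(-t)^n}{n!}\nabla^n\colon B\to B .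
\]
As the exponential of a derivation that raises the $t$-adic order, $\sigma$ is a continuous ring automorphism. It fixes $t$, commutes with $\nabla$, and for $\varphi\in\mathcal O(W)$ it satisfies
\begin{equation}\label{eq:sigma}
\sigma(\varphi)=\varphi-\frac{\varphi'}{2y}\,t+\cdots,\qquad\partial_t\,\sigma(\varphi)=-\sigma(\nabla\varphi).
\end{equation}
Put $s=\sigma(y)$, so that $s^2=\sigma(y^2)=y^2-t$, and $w=1+\sigma(w_1)t$. Let
\[
B_2=\sigma\big(\mathcal O(V)[[t]]\big)=\Big\{\sum_{n\ge0}\sigma(q_n)t^n:q_n\in\mathcal O(V)\Big\}.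
\]
Then $s\in B_2$ and $w\in B_2^\times$. We have $-\frac w{2s}=-\frac12\sigma(1/y)-\frac12\sigma(w_1/y)t$, where $\sigma(1/y)=1/s$ is the binomial series in \eqref{eq:binomial}. By \eqref{eq:rho} the coefficient of $t$ is $\rho$, and we define $\tau_n\in\mathcal O(W)$ by
\begin{equation}\label{eq:tau}
-\frac w{2s}=-\frac1{2y}+\rho t+\sum_{n\ge1}n\tau_nt^{n+1}.
\end{equation}
Explicitly $\tau_1=-\frac3{16}y^{-5}+\frac12\nabla(w_1/y)$ and $2\tau_2=-\frac5{32}y^{-7}-\frac14\nabla^2(w_1/y)$. Since $w_1/y=\frac12u^{-3r}=O(y^{9r})$ and $\nabla$ lowers the order at $p$ by at most $2$,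
\begin{equation}\label{eq:tau12}
\tau_1=-\tfrac3{16}y^{-5}+O(y^{9r-2}),\qquad\tau_2=-\tfrac5{64}y^{-7}+O(y^{9r-4}).
\end{equation}

\subsection*{The chart over $C^\circ$}
Consider the map $\Phi\colon tB\to tB$,
\[
\Phi(\ell)=2yt\Big(\psi-\sum_{n\ge1}\tau_nt^n\Big)+2y\rho t\ell+(e^{-\ell}-1+\ell).
\]
For $\ell_1,\ell_2\in tB$ we have $\Phi(\ell_1)-\Phi(\ell_2)\in t(\ell_1-\ell_2)B$, because $e^{-\ell}-1+\ell$ begins with $\ell^2/2$. So $\Phi$ is a $t$-adic contraction and has a unique fixed point $\ell\in tB$, with $\ell\equiv2y\psi t\pmod{t^2}$. Put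
\begin{equation}\label{eq:x}
x=-2yte^\ell=-2yt(1+2y\psi t+\cdots)\in tB^\times .
\end{equation}
Since $e^{-\ell}=-2yt/x$, dividing $\Phi(\ell)-\ell=0$ by $2yt$ gives
\begin{equation}\label{eq:glue}
-\frac1x-\frac1{2yt}+\rho\ell=-\psi+\sum_{n\ge1}\tau_nt^n .
\end{equation}
Every element of $B$ has a unique expansion $\sum\varphi_nx^n$ with $\varphi_n\in\mathcal O(W)$. Let $B_1=\mathcal O(C^\circ)[[x]]\subseteq B$, and define
\[
R=B_1\cap B_2\subseteq B,\qquad F^n=R\cap t^nB .
\]
The $F^n$ are ideals of $R$ with $F^iF^j\subseteq F^{i+j}$ and $\bigcap_nF^n=0$. Uniqueness of the expansions $\sum\varphi_nx^n$ and $\sum\sigma(\varphi_n)t^n$ shows that $B_1$ and $B_2$ are $t$-adically closed in $B$ and that, for $n\in\mathbb Z$,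
\[
B_1[1/x]\cap t^nB=x^nB_1,\qquad B_2[1/t]\cap t^nB=t^nB_2 .
\]

\subsection*{The derivation}
Put
\[
P=\frac1{x^2}+\frac\rho x,\qquad Q=-\frac w{2st^2},\qquad\theta=Q^{-1}\partial_t=-2st^2w^{-1}\partial_t .
\]
Thus $\theta$ is a continuous $\mathcal O(W)$-linear derivation of $B$. Subscripts $t$ and $y$ denote $\partial_t$ and $\partial_y$.

\begin{lemma}\label{lem:theta}
We have $Px_t=Q$, $\theta(x)=1/P=x^2/(1+\rho x)$ and $\theta(s)=t^2w^{-1}$. The derivation $\theta$ preserves $B_1$, $B_2$ and $R$.
\end{lemma}

\begin{proof}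
By \eqref{eq:x}, $\ell_t=x_t/x-1/t$. Applying $\partial_t$ to \eqref{eq:glue} gives
\[
\frac{x_t}{x^2}+\frac1{2yt^2}+\rho\Big(\frac{x_t}x-\frac1t\Big)=\sum n\tau_nt^{n-1},
\]
so $Px_t=-\frac1{2y}t^{-2}+\rho t^{-1}+\sum n\tau_nt^{n-1}$, which is $Q$ by \eqref{eq:tau}. Hence $\theta(x)=x_t/Q=1/P\in B_1$, and $\theta(B_1)\subseteq B_1$ because $\theta$ is $\mathcal O(C^\circ)$-linear and continuous. Next, $\theta(t)=-2st^2w^{-1}\in B_2$, and for $q\in\mathcal O(V)$ formula \eqref{eq:sigma} gives $\theta(\sigma q)=2st^2w^{-1}\sigma(\nabla q)=t^2w^{-1}\sigma(2y\nabla q)=t^2w^{-1}\sigma(q')\in B_2$. So $\theta(B_2)\subseteq B_2$, and $q=y$ gives $\theta(s)$.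
\end{proof}

\section{The ring is complete, normal and two-dimensional}\label{sec:ring}

An intersection such as $B_1\cap B_2$ is not obviously Noetherian. We compare the associated graded ring of $(F^n)$ with the cone $S_C=\bigoplus_nL(np)T^n$ of Section~\ref{sec:model}.

\begin{lemma}\label{lem:leading}
Let $0\ne f\in B_1[1/x]\cap B_2[1/t]$ have lowest term $F_nx^n$, $F_n\ne0$. Then $F_n\in L(np)$. Consequently
\[
B_1[1/x]\cap B_2[1/t]=R,\qquad R=k+F^1,
\]
and $f\mapsto F_nT^n$ embeds $\operatorname{gr}_FR=\bigoplus F^n/F^{n+1}$ as a graded subring of $S_C$.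
\end{lemma}

\begin{proof}
Write also $f=\sigma(q_n)t^n+\cdots$ with $q_n\in\mathcal O(V)$. Comparing coefficients of $t^n$ gives $q_n=(-2y)^nF_n$, so $F_n\in\mathcal O(C^\circ)$ has order at least $-n$ at $p$. Since $L(np)=0$ for $n<0$, we get $n\ge0$ and $f\in B_1\cap B_2$. Since $L(0)=k$, we get $R=k+F^1$.
\end{proof}

To construct elements of $R$ we split elements of $B$ into parts from the two charts. Recall that for a line bundle $\mathcal L$ on $C$, \v Cech cohomology for the affine cover $C^\circ,V$ gives $H^1(C,\mathcal L)=\mathcal L(W)/(\mathcal L(C^\circ)+\mathcal L(V))$.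

\begin{lemma}\label{lem:split}
Let $\epsilon_1,\epsilon_2\in\mathcal O(W)^\times$ and $n\ge0$. If $\mathcal O(W)=y^j\epsilon_1\mathcal O(C^\circ)+\epsilon_2\mathcal O(V)$ for all $j\ge n$, then $t^nB=\epsilon_1x^nB_1+\epsilon_2t^nB_2$. In particular,
\begin{align}
t^nB&=x^nB_1+t^nB_2\qquad(n\ge6r-1),\label{eq:split1}\\
t^2B&=\lambda x^2B_1+2y\,t^2B_2 .\label{eq:split2}
\end{align}
\end{lemma}

\begin{proof}
Let $b\in t^jB$, $j\ge n$, have $t^j$-coefficient $\varphi$. Write $\varphi=(-2y)^j\epsilon_1F+\epsilon_2q$ with $F\in\mathcal O(C^\circ)$, $q\in\mathcal O(V)$. Then $b-\epsilon_1Fx^j-\epsilon_2\sigma(q)t^j\in t^{j+1}B$. Iterating and summing the two series proves the first statement.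

For $j\ge2g-1=6r-1$ we have $H^1(C,\mathcal O(jp))=0$, which says $\mathcal O(W)=\mathcal O(C^\circ)+y^{-j}\mathcal O(V)$. Multiplying by the unit $y^j$ gives the hypothesis for $\epsilon_1=\epsilon_2=1$. For $j\ge2$, Serre duality identifies $H^1(C,\Omega_C((j-1)p))$ with the dual of $H^0(C,\mathcal O(-(j-1)p))=0$. This says $\mathcal O(W)dy=\mathcal O(C^\circ)\lambda\,dy+y^{1-j}\mathcal O(V)dy$, and multiplying by $y^j$ gives the hypothesis for $\epsilon_1=\lambda$, $\epsilon_2=2y$.
\end{proof}

\begin{corollary}\label{cor:lift}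
Let $n\ge6r-2$, $F\in L(np)$ and $q=(-2y)^nF\in\mathcal O(V)$. There is $f\in F^n$ with $f\in Fx^n+x^{n+1}B_1$ and $f\in\sigma(q)t^n+t^{n+1}B_2$. We call $f$ a \emph{lift} of $FT^n$.
\end{corollary}

\begin{proof}
The difference $Fx^n-\sigma(q)t^n$ lies in $t^{n+1}B$, so by \eqref{eq:split1} it equals $b_1+b_2$ with $b_1\in x^{n+1}B_1$, $b_2\in t^{n+1}B_2$. Take $f=Fx^n-b_1=\sigma(q)t^n+b_2$.
\end{proof}

\begin{proposition}\label{prop:ring}
$R$ is a complete normal two-dimensional local analytic $k$-algebra with maximal ideal $\mathfrak m=F^1$ and residue field $k$.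
\end{proposition}

\begin{proof}
Since $B_1,B_2$ are closed in $B$, the ring $R$ is complete and separated for $(F^n)$. The basis of $L(np)$ shows $S_C=k[T,uT^3,vT^\mu]$. This ring is finite over the polynomial ring $S'=k[T^{6r},u^{2r}T^{6r}]$: the elements $T$ and $uT^3$ have their $6r$-th and $2r$-th powers in $S'$, and $(vT^\mu)^3=(uT^3)^\mu-T^{3\mu}$. Let $a,b\in F^{6r}$ be lifts of $T^{6r}$ and $u^{2r}T^{6r}$. Then $S'\subseteq\operatorname{gr}_FR\subseteq S_C$, so $\operatorname{gr}_FR$ is a finite $S'$-module, generated by the leading forms $\bar e_i$ of some $e_1,\dots,e_l\in R$. By completeness there is a homomorphism from the power series ring in two variables to $R$ sending the variables to $a,b$. It is injective: if a series has lowest homogeneous part $c\ne0$, its image has leading form $c(T^{6r},u^{2r}T^{6r})\ne0$. We write $k[[a,b]]$ for the image.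

Let $f\in F^n$. Its class in $F^n/F^{n+1}$ is $\sum c_i\bar e_i$ with $c_i\in S'$ homogeneous of degree $n-\deg\bar e_i$. Let $c_i(a,b)$ be the corresponding form in $a,b$, of degree $(n-\deg\bar e_i)/6r$. Then $f-\sum c_i(a,b)e_i\in F^{n+1}$. Iterating, the coefficients of each $e_i$ sum to an element of $k[[a,b]]$, so $R=\sum k[[a,b]]e_i$. Hence $R$ is a Noetherian domain of dimension $2$. The geometric series shows $1+F^1\subseteq R^\times$, and $R=k+F^1$; so $R$ is local with maximal ideal $F^1$ and residue field $k$. Being local and finite over $k[[a,b]]$, it is $\mathfrak m$-adically complete, hence a quotient of a power series ring over $k$.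

A power series ring over a Noetherian normal domain is normal, so $B_1\cong\mathcal O(C^\circ)[[x]]$ and $B_2\cong\mathcal O(V)[[t]]$ are normal. If $f/h\in\operatorname{Frac}R$ is integral over $R$, it is integral over each $B_i$, so $f=hb_i$ with $b_i\in B_i$. In the domain $B$ we get $b_1=b_2\in R$.
\end{proof}

\section{The gap $\mathfrak m=F^4$}\label{sec:gap}

In the cone $S_C$ the elements $T,T^2,T^3,uT^3$ span the degrees $1,2,3$. We show that none of them survives in $\operatorname{gr}_FR$. It suffices to treat degree $3$, because $\theta$ transports leading terms upward.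

\begin{proposition}\label{prop:gap}
$F^1=F^2=F^3=F^4$.
\end{proposition}

\begin{proof}
Let $f\in F^3$, and write
\[
f=F_3x^3+F_4x^4+\cdots=\sigma(q_3)t^3+\sigma(q_4)t^4+\cdots,\qquad F_i\in\mathcal O(C^\circ),\ q_i\in\mathcal O(V).
\]
By \eqref{eq:x}, $x^3=-8y^3t^3-48y^4\psi t^4+\cdots$ and $x^4=16y^4t^4+\cdots$. With \eqref{eq:sigma}, the coefficients of $t^3$ and $t^4$ give
\[
q_3=-8y^3F_3,\qquad q_4-\frac{q_3'}{2y}=16y^4(F_4-3\psi F_3).
\]
By Lemma~\ref{lem:leading}, $F_3=c_1+c_2u$ with $c_i\in k$. The term $q_3'/(2y)$, which comes from the tilt, could have a pole, but it does not: \eqref{eq:y3} gives $y^3u=1+O(y^{9r+3})$, so $q_3=-8c_2-8c_1y^3+O(y^{9r+3})$ and $q_3'/(2y)=-12c_1y+O(y^{9r+1})$. Therefore $F_4-3\psi F_3$ has pole order at most $4$ at $p$. Now $\psi F_3=(y^{-5}+y^3)(c_1+c_2u)$ has pole order $8$ if $c_2\ne0$, and $5$ if $c_2=0\ne c_1$. Then $F_4\in\mathcal O(C^\circ)$ has the same pole order, contradicting \eqref{eq:gaps}. So $F_3=0$ and $F^3=F^4$.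

If $f\in F^n$ has $x^n$-coefficient $F_n$, then Lemma~\ref{lem:theta} shows that $\theta f\in F^{n+1}$ has $x^{n+1}$-coefficient $nF_n$. So $f\in F^2\setminus F^3$ would give $\theta f\in F^3\setminus F^4$, and $f\in F^1\setminus F^2$ would give $\theta f\in F^2\setminus F^3$.
\end{proof}

\begin{remark}
This is the only place where $r\ge2$, rather than $r\ge1$, is needed. For $r=1$ the function $v^2$ has pole order $8$, and the argument does not exclude the leading term $uT^3$. Of $\psi$, only the term $y^{-5}$ was used.
\end{remark}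

\section{Differentials and derivations in the two charts}\label{sec:charts}

We now describe $D^{**}$ and $\operatorname{Der}_k(R)$, where $D=D_k(R)$, by forms on the charts with poles along $C$. Let $\Omega_B=B\,dy\oplus B\,dt$ with $db=b_y\,dy+b_t\,dt$, and put
\[
\Omega_1=B_1\,dx\oplus B_1\zeta,\qquad\Omega_2=B_2\,ds\oplus B_2\,dt .
\]
From $s^2=y^2-t$ we get $ds=\frac ys\,dy-\frac1{2s}\,dt$. Since $dx=x_t\,dt+x_y\,dy$, $\zeta=\lambda\,dy$, and $x_t$, $\lambda$, $y/s$ are units of $B$, both $(dx,\zeta)$ and $(ds,dt)$ are bases of $\Omega_B$. So the sums above are direct and $\Omega_i\otimes_{B_i}B=\Omega_B$. For $\varphi\in\mathcal O(W)$ we have $d\sigma(\varphi)=\sigma(\varphi')\,ds$: the $dt$-coefficient is $-\sigma(\nabla\varphi)=-\sigma(\varphi')/(2s)$ by \eqref{eq:sigma}, and the $dy$-coefficient is $2y\nabla\sigma(\varphi)=2y\,\sigma(\nabla\varphi)=y\,\sigma(\varphi')/s$. By continuity of $d$,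
\begin{equation}\label{eq:dformulas}
\begin{aligned}
d\sum F_nx^n&=\sum nF_nx^{n-1}dx+\sum\partial F_n\,x^n\zeta,\\
d\sum\sigma(q_n)t^n&=\sum n\sigma(q_n)t^{n-1}dt+\sum\sigma(q_n')t^nds,
\end{aligned}
\end{equation}
so $dB_i\subseteq\Omega_i$, $d(x^nB_1)\subseteq x^{n-1}\Omega_1$ and $d(t^nB_2)\subseteq t^{n-1}\Omega_2$.

The modules $\Omega_i$ are not finite over $R$, so the universal property of $D$ does not apply directly. Write $R=k[[z_1,\dots,z_N]]/I$; the $z_i$ map into $\mathfrak m=F^1$, hence into $xB_1$ and $tB_2$. The last two inclusions show that the chain rule $d(g(z))=\sum g_{z_i}(z)\,dz_i$ passes from polynomials to power series in the separated modules $\Omega_1,\Omega_2$. Applied to $g\in I$, it shows that $dz_i\mapsto dz_i$ defines maps $D\to\Omega_i$, and these are compatible with $d$.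

\begin{lemma}\label{lem:basechange}
Let $B'$ be one of $B_1[1/x]$, $B_2[1/t]$, $B[1/t]$, and let $\Omega'$ be $\Omega_1[1/x]$, $\Omega_2[1/t]$, $\Omega_B[1/t]$ accordingly. Then $\mathfrak mB'=B'$, and the natural maps
\[
D\otimes_RB'\to\Omega',\qquad D\otimes_RB'\to D^{**}\otimes_RB',\qquad D^*\otimes_RB'\to\operatorname{Hom}_{B'}(D\otimes_RB',B')
\]
are isomorphisms.
\end{lemma}

\begin{proof}
The idea is to approximate the coordinates of each chart by quotients of elements of $R$, whose differentials come from $D$.

\emph{First chart.} Let $n=6r\ge\mu$ and let $f_0,f_1,f_2,f_3\in\mathfrak m$ be lifts of $T^n,T^{n+1},uT^n,vT^n$. Then $f_0\in x^n(1+xB_1)$ is a unit of $B_1[1/x]$, so $\mathfrak mB_1[1/x]=B_1[1/x]$. The quotients $\tilde x=f_1/f_0\in x+x^2B_1$, $\tilde u=f_2/f_0\in u+xB_1$, $\tilde v=f_3/f_0\in v+xB_1$ have differentials in the image of $D\otimes B_1[1/x]$, by the quotient rule. We have $d\tilde x\equiv dx$ modulo $x\Omega_1$, and $d\tilde u\equiv du$, $d\tilde v\equiv dv$ modulo $B_1dx+x\Omega_1$. As $du,dv$ generate $\mathcal O(C^\circ)\zeta$,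 the three differentials generate $\Omega_1/x\Omega_1$. Since $x$ lies in the Jacobson radical of $B_1$, they generate $\Omega_1$.

\emph{Second chart.} Let $n=9r+1$. The functions $u^{2r}v$ and $u^{3r}$ have pole orders $n$ and $n-1$. Let $e_0,e_1,e_2\in\mathfrak m$ be lifts of $u^{2r}vT^n$, $u^{3r}T^n$, $u^{3r}T^{n-1}$. Their leading coefficients in $\mathcal O(V)$ are $(-2y)^nu^{2r}v$, $(-2y)^nu^{3r}$, $(-2y)^{n-1}u^{3r}$. The first and the third have order $0$ at $p$ and are units on $W$, so $e_0,e_2$ are units of $B_2[1/t]$. Since $u^{3r}/(u^{2r}v)=y$, we get $\tilde s=e_1/e_0\in s+tB_2$, and since $-2y\,u^{2r}v/u^{3r}=-2$, we get $\tilde t=e_0/e_2\in-2t+t^2B_2$. So $d\tilde t\equiv-2\,dt$ modulo $t\Omega_2$ and $d\tilde s\equiv ds$ modulo $B_2dt+t\Omega_2$, and Nakayama's lemma shows that $d\tilde s,d\tilde t$ generate $\Omega_2$.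

Thus $\mathfrak mB'=B'$ and $D\otimes B'\to\Omega'$ is surjective in all three cases, the third by base change from the first. Let $\mathfrak Q$ be a prime of $B'$. Its contraction $\mathfrak q$ to $R$ is not $\mathfrak m$, so $D_{\mathfrak q}$ is free of rank $2$ by Lemma~\ref{lem:free}, and $B'_{\mathfrak Q}$ is an $R_{\mathfrak q}$-algebra. After localization at $\mathfrak Q$ the first map is a surjection of free modules of rank $2$, and the other two are base changes of isomorphisms for the free module $D_{\mathfrak q}$. So all three maps are isomorphisms.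
\end{proof}

Consequently each $\delta\in D^*=\operatorname{Der}_k(R)$ extends to compatible linear maps
\[
\delta\colon\Omega_1[1/x]\to B_1[1/x],\qquad\Omega_2[1/t]\to B_2[1/t],\qquad\Omega_B[1/t]\to B[1/t],
\]
and, composing with $d$, to derivations of $B_1[1/x]$, $B_2[1/t]$, $B[1/t]$, again denoted $\delta$. Let $i_\theta\colon\Omega_B[1/t]\to B[1/t]$ be the linear map with $i_\theta(dy)=0$, $i_\theta(dt)=Q^{-1}$, so that $i_\theta(db)=\theta(b)$ for $b\in B$. It is the extension of $\theta|_R$, because the $df$ with $f\in R$ generate $\Omega_B[1/t]$.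

\begin{proposition}\label{prop:zariski}
There is an isomorphism of $D^{**}$ with $\mathcal D=\Omega_1[1/x]\cap\Omega_2[1/t]\subseteq\Omega_B[1/t]$ under which $\theta^{**}$ corresponds to $i_\theta|_{\mathcal D}$.
\end{proposition}

\begin{proof}
For $\gamma\in\mathcal D$ and $\delta\in D^*$ we have $\delta(\gamma)\in B_1[1/x]\cap B_2[1/t]=R$ by Lemma~\ref{lem:leading}. This defines $\operatorname{ev}\colon\mathcal D\to\operatorname{Hom}_R(D^*,R)=D^{**}$. It is injective: by Lemma~\ref{lem:basechange} the maps $\delta$ generate the dual of the free module $\Omega_B[1/t]$, so $\delta(\gamma)=0$ for all $\delta$ implies $\gamma=0$. Lemma~\ref{lem:basechange} also gives compatible maps $D^{**}\to D^{**}\otimes B'=\Omega'$, hence $\operatorname{can}\colon D^{**}\to\mathcal D$. For fixed $\delta$, the $R$-linear maps $\xi\mapsto\delta(\operatorname{can}\xi)$ and $\xi\mapsto\xi(\delta)$ from $D^{**}$ to $R$ agree on the image of $D$, whose cokernel is torsion; so they agree. Thus $\operatorname{ev}\circ\operatorname{can}=\operatorname{id}$, and $\operatorname{ev}$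 is bijective with inverse $\operatorname{can}$. Finally $\theta^{**}(\xi)=\xi(\theta)=i_\theta(\operatorname{can}\xi)$.
\end{proof}

\section{Every derivation raises the filtration}\label{sec:raise}

A derivation of $R$ may a priori have poles along $C$ in the charts. We measure its order $\nu$ along $C$ on logarithmic forms, normalized so that the Euler derivation of a cone has order $0$. Negative orders are excluded by the genus of $C$, and order $0$ by the gap.

\begin{proposition}\label{prop:raise}
$\delta(F^n)\subseteq F^{n+1}$ for all $\delta\in\operatorname{Der}_k(R)$ and $n\ge1$.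
\end{proposition}

\begin{proof}
Let $\delta\ne0$. Put
\[
\Omega_1^{\log}=B_1\tfrac{dx}x\oplus B_1\zeta,\qquad\Omega_2^{\log}=B_2\tfrac{dt}t\oplus B_2\,ds,\qquad\Omega_B^{\log}=B\tfrac{dt}t\oplus B\,dy .
\]
For $b\in B$ we have $d(tb)=t(b\frac{dt}t+db)\in t\Omega_B^{\log}$. As $\ell$ and $s-y$ lie in $tB$, formula \eqref{eq:x} gives
\begin{equation}\label{eq:logcong}
\frac{dx}x\equiv\frac{dt}t+\frac{dy}y,\qquad ds\equiv dy,\qquad\zeta=\lambda\,dy\qquad\text{modulo }t\Omega_B^{\log}.
\end{equation}
Hence $(\frac{dx}x,\zeta)$ is a basis of $\Omega_B^{\log}$ modulo $t$, and so a basis of $\Omega_B^{\log}$; the same holds for $(\frac{dt}t,ds)$. Let $\nu\in\mathbb Z$ be maximal with $\delta(\Omega_1^{\log})\subseteq x^\nu B_1$. Then $\delta(\Omega_B^{\log})\subseteq t^\nu B$, and $\delta(\Omega_2^{\log})\subseteq B_2[1/t]\cap t^\nu B=t^\nu B_2$. Let $g_1,h_1\in\mathcal O(C^\circ)$, not both zero, be the $x^\nu$-coefficients of $\delta(\frac{dx}x)$, $\delta(\zeta)$, and let $g_2,h_2\in\mathcal O(V)$ be the $t^\nu$-coefficients of $\delta(\frac{dt}t)$, $\delta(ds)$.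 Applying $\delta$ to \eqref{eq:logcong} and comparing coefficients of $t^\nu$ gives
\[
(-2y)^\nu h_1=\lambda h_2,\qquad(-2y)^\nu g_1=g_2+h_2/y .
\]

Suppose $\nu\le0$. Then $h_1$ is regular on $C^\circ$ and has order at least $6r-2-\nu>0$ at $p$, so $h_1=h_2=0$. Hence $0\ne g_1=(-2y)^{-\nu}g_2\in L(\nu p)$. This forces $\nu=0$ and $g_1=g_2\in k^\times$. After scaling $\delta$, let $g_1=g_2=1$. Since $dB_i\subseteq\Omega_i\subseteq\Omega_i^{\log}$, the derivation $\delta$ preserves $B_1$, $B_2$ and $B$. For $b=\sum\varphi_nt^n\in B$,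
\[
\delta b=\Big(\sum n\varphi_nt^n\Big)\,\delta\big(\tfrac{dt}t\big)+\Big(\sum\varphi_n't^n\Big)\,\delta(dy),\qquad\delta\big(\tfrac{dt}t\big)\in1+tB,\quad\delta(dy)\in tB,
\]
so $(\delta-n)(t^nB)\subseteq t^{n+1}B$ for $n\ge0$. Thus $\delta$ acts like an Euler derivation on leading terms, and we use it to project onto the weight $3$. Let $N=6r-1$ and
\[
\mathbf e=\prod_{n=4}^{N-1}\frac{\delta-n}{3-n}.
\]
The factors commute and preserve $B_1$ and $B_2$. Applying them in the order $n=4,5,\dots$ shows $\mathbf e(t^4B)\subseteq t^NB$, and each factor acts as the identity on $t^3B/t^4B$. Now $x^3\in B_1$, $-8s^3t^3\in B_2$ and $x^3+8s^3t^3\in t^4B$. So $\mathbf e(x^3)-\mathbf e(-8s^3t^3)\in t^NB$, and by \eqref{eq:split1} it equals $b_1+b_2$ with $b_1\in x^NB_1$, $b_2\in t^NB_2$. The element $f=\mathbf e(x^3)-b_1=\mathbf e(-8s^3t^3)+b_2$ lies in $R$ and is congruent to $x^3$ modulo $t^4B$. So $f\in F^3\setminus F^4$, contradicting Proposition~\ref{prop:gap}.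

Hence $\nu\ge1$. For $f=\sum_{j\ge n}F_jx^j\in F^n$, formula \eqref{eq:dformulas} gives $\delta f=(\sum jF_jx^j)\,\delta(\frac{dx}x)+(\sum\partial F_j\,x^j)\,\delta(\zeta)\in x^{n+1}B_1$, so $\delta f\in F^{n+1}$.
\end{proof}

\begin{corollary}\label{cor:notgraded}
$R$ is not graded, and $R$ is not regular.
\end{corollary}

\begin{proof}
Suppose $R$ is graded, with Euler derivation $\varepsilon$ as in Section~\ref{sec:graded}. Choose $0\ne f\in\mathfrak m$ homogeneous of degree $j>0$, and $n\ge1$ with $f\in F^n\setminus F^{n+1}$. Then $\varepsilon f=jf\notin F^{n+1}$ as $\operatorname{char}k=0$, contradicting Proposition~\ref{prop:raise}. A regular $R$ would be $k[[z_1,z_2]]$, which is graded.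
\end{proof}

\section{The image of $\theta^{**}$}\label{sec:image}

In each chart, off $C$, the derivation $\theta$ has no zeros, so there is a form on which it takes the value $1$. The question is how far these two forms are from agreeing. Put
\[
\alpha_1=P\,dx\in\Omega_1[1/x],\qquad\alpha_2=wt^{-2}ds\in\Omega_2[1/t].
\]
By Lemma~\ref{lem:theta}, $i_\theta\alpha_1=i_\theta\alpha_2=1$, and in the basis $dt,dy$
\[
\alpha_1=Q\,dt+Px_y\,dy,\qquad\alpha_2=Q\,(dt-2y\,dy),\qquad\alpha_1-\alpha_2=G\,dy,\qquad G=Px_y+2yQ\in t^{-2}B .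
\]
Since $2y\,dy=dt+2s\,ds$, the forms $ds$ and $2y\,dy$ are a basis of $\Omega_2$. As $i_\theta(dx)=1/P$ and $i_\theta(ds)=t^2w^{-1}$ are units of $B_1[1/x]$ and $B_2[1/t]$ and $i_\theta(dy)=0$, the kernel of $i_\theta$ is
\[
K_1=B_1[1/x]\,\zeta\ \text{ on }\Omega_1[1/x],\qquad K_2=B_2[1/t]\cdot2y\,dy\ \text{ on }\Omega_2[1/t].
\]
A form $\gamma\in\mathcal D$ with $i_\theta\gamma=f$ can be written $f\alpha_1-\beta_1=f\alpha_2+\beta_2$ with $\beta_i\in K_i$, and conversely. By Proposition~\ref{prop:zariski}, for $f\in R$,
\begin{equation}\label{eq:cousin}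
f\in\theta^{**}(D^{**})\iff fG\,dy\in K_1+K_2 .
\end{equation}

\begin{proposition}\label{prop:contains}
$\mathfrak m\subseteq\theta^{**}(D^{**})$.
\end{proposition}

\begin{proof}
Let $f\in\mathfrak m$. By Proposition~\ref{prop:gap}, $f\in t^4B$, so $fG\in t^2B$. By \eqref{eq:split2}, $t^2B\,dy=x^2B_1\zeta+t^2B_2\cdot2y\,dy\subseteq K_1+K_2$.
\end{proof}

The double pole of $G$ and the bound $j\ge2$ in the vanishing of $H^1(C,\Omega_C((j-1)p))$ account for the exponent $4=2+2$ in the gap.

To show $G\,dy\notin K_1+K_2$ we need a linear functional that vanishes on both summands. Wedging with $\alpha_i$ turns forms killed by $\theta$ into $2$-forms, and for $2$-forms the residue theorem on $C$ supplies such a functional. Write $\Omega^2_\bullet=\bigwedge^2\Omega_\bullet$. For $\eta=h\,dy\wedge dt\in\Omega_B^2[1/t]$ let $h_{-1}\in\mathcal O(W)$ be the coefficient of $t^{-1}$ in $h$, and put $\Lambda(\eta)=\operatorname{Res}_p(h_{-1}dy)$.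

\begin{lemma}\label{lem:Lambda}
$\Lambda$ vanishes on $\Omega_1^2[1/x]$ and on $\Omega_2^2[1/t]$.
\end{lemma}

\begin{proof}
Let $\eta=\sum F_nx^n\,\zeta\wedge dx=\sum F_n\lambda x^nx_t\,dy\wedge dt$ with $F_n\in\mathcal O(C^\circ)$. For $n\ne-1$ the series $x^nx_t=\partial_t(x^{n+1})/(n+1)$ has no $t^{-1}$ term, and $x_t/x=1/t+\ell_t$. So $\Lambda(\eta)=\operatorname{Res}_p(F_{-1}\zeta)$, which is $0$ by the residue theorem, since $F_{-1}\zeta$ is regular on $C^\circ$.

Let $\eta=\sum\sigma(q_n)t^n\,ds\wedge dt$ with $q_n\in\mathcal O(V)$. Since $ds\wedge dt=\frac ys\,dy\wedge dt$, we have $\eta=\sum y\,\sigma(q_n/y)t^n\,dy\wedge dt$, and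
\[
h_{-1}dy=\sum_{j\ge0}\frac{(-1)^j}{j!}\,y\,\nabla^j(q_{-1-j}/y)\,dy ,
\]
a finite sum. The terms with $j\ge1$ are exact, because $y\nabla(\varphi)\,dy=\frac12d\varphi$, and have no residue. The term with $j=0$ is $q_{-1}dy$, which is regular at $p$.
\end{proof}

\begin{lemma}\label{lem:threehalves}
$\Lambda(\alpha_1\wedge\alpha_2)=\frac32$.
\end{lemma}

\begin{proof}
We have $\alpha_1\wedge\alpha_2=(\alpha_1-\alpha_2)\wedge\alpha_2=GQ\,dy\wedge dt$. By \eqref{eq:x}, $\ell_y=x_y/x-1/y$. Applying $\partial_y$ to \eqref{eq:glue} gives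
\[
\frac{x_y}{x^2}+\frac1{2y^2t}+\rho'\ell+\rho\Big(\frac{x_y}x-\frac1y\Big)=-\psi'+\sum\tau_n't^n ,
\]
and with $\ell=2y\psi t+\cdots$ and \eqref{eq:tau},
\begin{align*}
Px_y&=-\frac1{2y^2}t^{-1}+\Big(\frac\rho y-\psi'\Big)+(\tau_1'-2y\psi\rho')t+\cdots,\\
Q&=-\frac1{2y}t^{-2}+\rho t^{-1}+\tau_1+2\tau_2t+\cdots,\\
G&=-t^{-2}+\Big(2y\rho-\frac1{2y^2}\Big)t^{-1}+\Big(\frac\rho y-\psi'+2y\tau_1\Big)+(\tau_1'-2y\psi\rho'+4y\tau_2)t+\cdots.
\end{align*}
The coefficient of $t^{-1}$ in $QG$ is the sum of four products,
\begin{multline*}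
-\frac1{2y}(\tau_1'-2y\psi\rho'+4y\tau_2)+\rho\Big(\frac\rho y-\psi'+2y\tau_1\Big)+\tau_1\Big(2y\rho-\frac1{2y^2}\Big)-2\tau_2\\
=(\rho'\psi-\rho\psi')+\Big(\frac{\rho^2}y-\frac{\tau_1'}{2y}-\frac{\tau_1}{2y^2}-4\tau_2+4y\rho\tau_1\Big).
\end{multline*}
By \eqref{eq:rho} and \eqref{eq:tau12}, each of the five terms in the second bracket lies in $ky^{-7}+O(y^{9r-4})$, so it has no $y^{-1}$ term. For the first bracket, $\rho'=\frac34y^{-4}+O(y^{9r-1})$, and
\[
\rho'\psi-\rho\psi'=\tfrac34y^{-4}(y^{-5}+y^3)+\tfrac14y^{-3}(-5y^{-6}+3y^2)+O(y^{9r-6})=-\tfrac12y^{-9}+\tfrac32y^{-1}+O(y^{9r-6}).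
\]
The residue is $\frac32$.
\end{proof}

The residue comes entirely from the term $y^3$ of $\psi$; for $\psi=y^{-5}$ the same computation gives $0$.

\begin{proposition}\label{prop:notone}
$1\notin\theta^{**}(D^{**})$.
\end{proposition}

\begin{proof}
Otherwise \eqref{eq:cousin} gives $\alpha_1-\alpha_2=\beta_1+\beta_2$ with $\beta_i\in K_i$. Both $\beta_1$ and $\alpha_1-\alpha_2$ are multiples of $dy$, so $\beta_1\wedge\alpha_2=\beta_1\wedge\alpha_1$. Hence
\[
\alpha_1\wedge\alpha_2=(\alpha_1-\alpha_2)\wedge\alpha_2=\beta_1\wedge\alpha_1+\beta_2\wedge\alpha_2\in\Omega_1^2[1/x]+\Omega_2^2[1/t].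
\]
Lemma~\ref{lem:Lambda} gives $\Lambda(\alpha_1\wedge\alpha_2)=0$, contradicting Lemma~\ref{lem:threehalves}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Proposition~\ref{prop:ring} and Corollary~\ref{cor:notgraded}, $R$ is a normal surface singularity with $\mathfrak m=F^1$, and it is not graded. The filtration satisfies $\bigcap F^n=0$, and Proposition~\ref{prop:raise} gives $\delta(F^n)\subseteq F^{n+1}$. The ideal $\theta^{**}(D^{**})$ contains $\mathfrak m$ by Proposition~\ref{prop:contains} and is proper by Proposition~\ref{prop:notone}, so it equals $\mathfrak m$. Theorem~\ref{thm:criterion}(1) gives $A\cong D_k(R)^{**}$.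
\end{proof}

\begin{thebibliography}{9}

\bibitem{ass}
\emph{Almost Split Sequences},
\texttt{http://www.ams.org/journals/tran/1990-319-01/}\allowbreak\texttt{S0002-9947-1990-0955490-0/}\allowbreak\texttt{S0002-9947-1990-0955490-0.pdf}

\end{thebibliography}
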